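\title{Rational homotopy of moduli spaces of nonnegatively curved metrics on simply connected manifolds}

\begin{abstract}
We show that in every dimension $n\ge 25$ there is a closed simply connected manifold whose moduli space of metrics of nonnegative sectional curvature has nonzero third rational cohomology and, at a suitable base point, nonzero third rational homotopy group. The basic examples are $SU(2)\times SU(3)\times G_2$ and $SU(2)\times SU(3)\times SU(4)$. The metrics are quotients of products of Lie groups indexed by metric graphs. The class is detected by the $L^2$-norms of harmonic $3$-forms, and it stays nonzero in the moduli space of all Riemannian metrics.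
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a closed smooth manifold and let $\mathcal R_{\sec\ge0}(M)$ be the space of Riemannian metrics of nonnegative sectional curvature on $M$, with the topology of smooth convergence. The group $\operatorname{Diff}(M)$ acts on it by pull-back. The \emph{moduli space}
\[
\mathcal M_{\sec\ge0}(M)=\mathcal R_{\sec\ge0}(M)/\operatorname{Diff}(M)
\]
carries the quotient topology; its points are the isometry classes of nonnegatively curved metrics on $M$. We write $\mathcal M(M)$ for the moduli space of all Riemannian metrics, defined in the same way. The moduli space need not be path-connected, so its homotopy groups depend on the path component of the base point. Homology and cohomology are singular throughout.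

It is known (Corollary~2 in \cite{source}) that in every dimension $n\ge4$, $n\ne5$, there are closed smooth manifolds $M^n$ for which the third rational cohomology group and the third rational homotopy group of $\mathcal M_{\sec\ge0}(M^n)$ are non-trivial. These manifolds are products of simply connected round spheres with a flat four-torus, so they all have fundamental group $\mathbb Z^4$. The following question is posed in \cite{source}.

\medskip
\noindent\textbf{Question.} Is there a \emph{simply connected} closed smooth manifold $M$ with $\mathcal M_{\sec\ge0}(M)\neq\emptyset$ such that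
\begin{enumerate}
\item[(i)] $H^3(\mathcal M_{\sec\ge0}(M);\mathbb Q)\ne0$, and
\item[(ii)] $\pi_3(\mathcal M_{\sec\ge0}(M),x)\otimes\mathbb Q\neq0$ for some point $x\in\mathcal M_{\sec\ge0}(M)$?
\end{enumerate}
\medskip

To see what simple connectivity takes away, consider a torus $T^k=\mathbb R^k/\mathbb Z^k$, and let $\mathcal P_k$ be the cone of positive definite quadratic forms on $\mathbb R^k$. A form $Q$ defines a flat metric $g_Q$, and $GL_k(\mathbb Z)$-equivalent forms define isometric metrics; this is a map $GL_k(\mathbb Z)\backslash\mathcal P_k\to\mathcal M_{\sec\ge0}(T^k)$. In the other direction, every metric defines a form on $H^1(T^k;\mathbb R)$, the squared $L^2$-norm of harmonic $1$-forms; this is a map $\mathcal M(T^k)\to GL_k(\mathbb Z)\backslash\mathcal P_k$. The harmonic $1$-forms of $g_Q$ are the constant ones, so the composition is induced by $Q\mapsto\sqrt{\det Q}\,Q^{-1}$. For $k\neq2$ this is a homeomorphism, because the determinant $(\det Q)^{k/2-1}$ of the image recovers $\det Q$. Hence the homology and homotopy groups of an arithmetic quotient inject into those of the moduli space. On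 a simply connected manifold there is no flat torus factor and no harmonic $1$-form, so both maps are lost, and one might expect the topology to be lost with them. The second map has an evident substitute, namely harmonic forms of another degree. The first map is the difficulty: one needs a family of nonnegatively curved metrics rich enough that its harmonic forms sweep out a cycle. Rescaling the factors of a product, for example, gives only a family with contractible parameter space.

The answer to the Question is nevertheless yes. Let $(A,B,C)$ be one of the chains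
\begin{equation}\label{eq:chains}
SU(2)\subset SU(3)\subset G_2\quad(m:=2),\qquad\qquad SU(2)\subset SU(3)\subset SU(4)\quad(m:=3),
\end{equation}
with the standard inclusions; the prime $m$ is used in Section~\ref{sec:hodge}. Put $M=A\times B\times C$. Let $N$ be a point or a closed simply connected manifold with a metric $g_N$ of nonnegative sectional curvature and with $H^3(N;\mathbb Z)=0$, and put $Y=M\times N$. Fix a bi-invariant metric $g_C=\langle\,,\rangle$ on $C$; its restrictions $g_A,g_B$ to $A,B$ are bi-invariant. Let
\[
x_0=[g_A\times g_B\times g_C\times g_N]\in\mathcal M_{\sec\ge0}(Y).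
\]

\begin{theorem}\label{thm:main}
There is an element of $\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)$ whose images in $H_3(\mathcal M_{\sec\ge0}(Y);\mathbb Q)$ and in $H_3(\mathcal M(Y);\mathbb Q)$ are nonzero. Hence $\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)\otimes\mathbb Q\neq0$ and $H^3(\mathcal M_{\sec\ge0}(Y);\mathbb Q)\ne0$. The same two conclusions hold for $\mathcal S/\operatorname{Diff}(Y)$ for every $\operatorname{Diff}(Y)$-invariant space of metrics $\mathcal S\supset\mathcal R_{\sec\ge0}(Y)$.
\end{theorem}

\begin{corollary}\label{cor:dim}
In every dimension $n\ge25$ there is a simply connected closed manifold satisfying \textup{(i)} and \textup{(ii)}.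
\end{corollary}

\begin{proof}
We have $\dim M=3+8+14=25$ for the $G_2$-chain and $\dim M=3+8+15=26$ for the $SU(4)$-chain. A round sphere $S^k$ is an admissible $N$ for $k=2$ and $k\ge4$. With the $G_2$-chain take $N$ a point for $n=25$, and $N=S^{n-25}$ for $n=27$ and $n\ge29$. With the $SU(4)$-chain take $N$ a point for $n=26$, and $N=S^2$ for $n=28$. In each case $Y$ is closed and simply connected.
\end{proof}

We make no claim that $25$ is the smallest possible dimension.

The proof transplants the torus picture from $H^1$ to the lattice $L=H^3(Y;\mathbb Z)\cong\mathbb Z^3$, which has one generator for each of $A,B,C$. Let $\mathcal P$ be the cone of positive definite forms on $L\otimes\mathbb R$ and $U\subset GL_3(\mathbb Z)$ the group of upper unitriangular matrices.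
\begin{itemize}
\item Harmonic $3$-forms give a map $h:\mathcal M(Y)\to\Gamma\backslash\mathcal P$, where $\Gamma\supset U$ is an explicit subgroup of $GL_3(\mathbb Z)$ that contains no nontrivial permutation matrix (Section~\ref{sec:hodge}).
\item A metric graph whose edges and vertices are labeled by $A,B,C$ defines a nonnegatively curved metric on $M$ (Section~\ref{sec:graphs}, after the rank-two case in Section~\ref{sec:ranktwo}). Moving the ends of edges gives a map $\Phi$ from a $3$-dimensional complex $X$ to $\mathcal M_{\sec\ge0}(Y)$, and all classes in $\Phi_*H_3(X;\mathbb Z)$ are spherical (Section~\ref{sec:family}).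
\item The map $h\circ\Phi$ factors through a map $\Psi:X\to U\backslash\mathcal P$ that is nonzero on $H_3(\,\cdot\,;\mathbb Q)$ (Section~\ref{sec:lift}). The space $U\backslash\mathcal P$ is homotopy equivalent to a closed $3$-manifold.
\item The fundamental class of this $3$-manifold survives in $H_3(\Gamma\backslash\mathcal P;\mathbb Q)$; a closed $\Gamma$-invariant $3$-form detects it (Section~\ref{sec:detect}).
\end{itemize}
No harmonic form is ever computed: only continuity and equivariance of the $L^2$-norm enter. The curvature condition is needed to build the family $\Phi$, whereas the detection takes place on $\mathcal M(Y)$.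

\section{The lattice $H^3(Y;\mathbb Z)$ and the Hodge map}\label{sec:hodge}

\subsection{The degree-three class of the groups}

\begin{lemma}\label{lem:groups}
\begin{enumerate}
\item[(a)] The groups $A,B,C$ are $2$-connected, $H^3(C;\mathbb Z)=\mathbb Zu$ is infinite cyclic, and $u|_B$, $u|_A$ generate $H^3(B;\mathbb Z)\cong\mathbb Z$ and $H^3(A;\mathbb Z)\cong\mathbb Z$.
\item[(b)] For maps $f_1,\dots,f_r$ from a space to $C$ and signs $\epsilon_i=\pm1$, the pointwise product satisfies $(f_1^{\epsilon_1}\cdots f_r^{\epsilon_r})^*u=\sum_i\epsilon_if_i^*u$.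
\item[(c)] The projection $Y\to M$ induces an isomorphism $H^3(M;\mathbb Z)\to L:=H^3(Y;\mathbb Z)$, and $L\cong\mathbb Z^3$ has the basis $u_1,u_2,u_3$ of pull-backs of $u|_A$, $u|_B$, $u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $SU(2)=S^3$, $SU(3)/SU(2)=S^5$, $G_2/SU(3)=S^6$ and $SU(4)/SU(3)=S^7$. The three quotient spheres are $4$-connected, so by the long exact homotopy sequences the inclusions $A\subset B\subset C$ are isomorphisms on $\pi_i$ for $i\le3$. For a $2$-connected space, $H^3(\,\cdot\,;\mathbb Z)=\operatorname{Hom}(\pi_3,\mathbb Z)$ by the Hurewicz and universal coefficient theorems.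

(b) Since $C\times C$ is $2$-connected with $\pi_3=\pi_3(C)\oplus\pi_3(C)$, a class in $H^3(C\times C;\mathbb Z)$ is determined by its restrictions to $C\times1$ and $1\times C$. The multiplication restricts to the identity on both, so it pulls $u$ back to $\mathrm{pr}_1^*u+\mathrm{pr}_2^*u$. Thus $(ff')^*u=f^*u+f'^*u$. Taking $f'=f^{-1}$ gives $(f^{-1})^*u=-f^*u$.

(c) The argument in (a) gives $H^0(M)=\mathbb Z$, $H^1(M)=H^2(M)=0$, and $H^3(M)=\mathbb Z^3$ with the stated basis. In the K\"unneth sequence for $H^3(M\times N)$ the tensor terms are $H^3(M)\otimes H^0(N)$ and $H^0(M)\otimes H^3(N)=0$. The terms $\operatorname{Tor}(H^i(M),H^{4-i}(N))$ vanish, because $H^i(M)$ is free for $i\le3$ and $H^0(N)$ is free.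
\end{proof}

Part (c) is the only place where $H^3(N;\mathbb Z)=0$ is used. We identify $L$ with $\mathbb Z^3$ by the basis $(u_i)$. Let $U\subset GL_3(\mathbb Z)$ be the upper unitriangular matrices, $S$ the diagonal sign matrices, and $U^\pm=US$ the group of all upper triangular matrices in $GL_3(\mathbb Z)$; it is the stabilizer of the flag $\langle u_1\rangle\subset\langle u_1,u_2\rangle\subset L$.

The inclusions $A\subset B\subset C$ give \emph{shears} of $M$: the diffeomorphisms sending $(a,b,c)$ to $(a,ba,c)$, $(a,b,ca)$ and $(a,b,cb)$. By Lemma~\ref{lem:groups}(b) they act on $L$ by $u_2\mapsto u_2+u_1$, by $u_3\mapsto u_3+u_1$ and by $u_3\mapsto u_3+u_2$, the other basis vectors being fixed. These three matrices generate $U$, and inversion in single factors realizes $S$. So $\operatorname{Diff}(Y)$ acts on $L$ through a group containing $U^\pm$. The shears are what will close paths of metrics into loops in the moduli space.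

\subsection{The Hodge form}

Let $\mathcal P$ be the cone of positive definite quadratic forms on $L\otimes\mathbb R=H^3(Y;\mathbb R)$. We write $P(x,y)$ for the symmetric bilinear form with $P(x,x)=P(x)$. The group $GL_3(\mathbb R)$ acts by $(\gamma P)(x)=P(\gamma^{-1}x)$. The cone $\mathcal P$ is open and convex in $\mathbb R^6$, hence a contractible manifold. The action of $GL_3(\mathbb Z)$ is properly discontinuous: if $P$ and $\gamma^{-1}P$ lie in a compact set, then the integral vectors $\gamma u_i$ have bounded $P$-length, which leaves finitely many $\gamma$. In particular stabilizers are finite, and every torsion-free subgroup $\Delta\subset GL_3(\mathbb Z)$ acts freely, with quotient manifold $\Delta\backslash\mathcal P$ an Eilenberg--MacLane space $K(\Delta,1)$. This applies to $U$ and its subgroups.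

For a Riemannian metric $g$ on $Y$ and $x\in H^3(Y;\mathbb R)$ put
\[
P_g(x)=\inf\{\|\omega\|^2_{L^2(g)}:\ d\omega=0,\ [\omega]=x\}.
\]
By Hodge theory each class has a unique harmonic representative, which depends linearly on the class and is $L^2$-orthogonal to exact forms; so it attains the infimum, and $P_g\in\mathcal P$. If $(1+\epsilon)^{-1}g\le g'\le(1+\epsilon)g$, the squared $L^2$-norms of $3$-forms for $g$ and $g'$ differ at most by the factor $(1+\epsilon)^{3+\dim Y/2}$, and then so do $P_g$ and $P_{g'}$. Hence $g\mapsto P_g$ is continuous. For $\varphi\in\operatorname{Diff}(Y)$,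
\begin{equation}\label{eq:hodgeequiv}
P_{\varphi^*g}(\varphi^*x)=P_g(x),\qquad\text{that is,}\qquad P_{\varphi^*g}=\varphi^*\cdot P_g .
\end{equation}

\subsection{Diffeomorphisms preserve a flag modulo primes}

By \eqref{eq:hodgeequiv} the Hodge form descends to a map $\mathcal M(Y)\to GL_3(\mathbb Z)\backslash\mathcal P$. This target is too coarse for our argument: a matrix exchanging two basis vectors destroys the detection in Section~\ref{sec:detect} (Remark~\ref{rem:perm}). If the three groups were equal, such matrices would be induced by exchanging factors. For the chains \eqref{eq:chains} Steenrod operations tell the three generators apart. Let $\Gamma\subset GL_3(\mathbb Z)$ be the group of matrices that preserve the line $\langle u_1\rangle$ in $L/2L$ and the plane $\langle u_1,u_2\rangle$ in $L/mL$.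

Recall that the operations $Sq^i:H^k(\,\cdot\,;\mathbb F_2)\to H^{k+i}(\,\cdot\,;\mathbb F_2)$ and $P^1:H^k(\,\cdot\,;\mathbb F_3)\to H^{k+4}(\,\cdot\,;\mathbb F_3)$ are additive, natural, and commute with the suspension isomorphism $\Sigma$; moreover $Sq^kx=x^2$ if $\deg x=k$, and $P^1t=t^3$ if $\deg t=2$.

\begin{lemma}\label{lem:susp}
Let $n\ge2$ and let $t$ generate $H^2(\mathbb{CP}^{n-1};\mathbb Z)$. There is a map $\iota_n:\Sigma\mathbb{CP}^{n-1}\to SU(n)$ that pulls a generator of $H^3(SU(n);\mathbb Z)$ back to $\pm\Sigma t$.
\end{lemma}

\begin{proof}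
For $\lambda\in S^1$ and a line $\ell\subset\mathbb C^n$ let $r_{\lambda,\ell}$ be the unitary map that is $\lambda$ on $\ell$ and $1$ on $\ell^\perp$. Let $v_1,\dots,v_n$ be the standard basis and $\ell_0=\mathbb Cv_1$. The map $(\lambda,\ell)\mapsto r_{\lambda,\ell}\,r_{\lambda,\ell_0}^{-1}\in SU(n)$ equals $1$ if $\lambda=1$ or $\ell=\ell_0$, so it defines $\iota_n$ on $S^1\wedge\mathbb{CP}^{n-1}=\Sigma\mathbb{CP}^{n-1}$. It restricts to $\iota_2$ on $\Sigma\mathbb{CP}^1$, and the inclusions $\Sigma\mathbb{CP}^1\subset\Sigma\mathbb{CP}^{n-1}$ and $SU(2)\subset SU(n)$ are isomorphisms on $H^3$. So it suffices to show that $\iota_2$ is a homeomorphism. Identify $SU(2)$ with $S^3\subset\mathbb C^2$ by $g\mapsto gv_2$; then $\iota_2(\lambda,\ell)=r_{\lambda,\ell}v_2$, which differs from $v_2$ when $\lambda\neq1$ and $\ell\ne\ell_0$. Let $w\ne v_2$ be a unit vector. An equation $r_{\lambda,\ell}v_2=w$ forces $\ell=\mathbb C(w-v_2)$. For this $\ell$ the vectors $v_2$ and $w$ have the same component in $\ell^\perp$, so their components in $\ell$ have equal norm and are different. Hence these components are nonzero,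 which means $\ell\neq\ell_0$, and they differ by a unique factor $\lambda\in S^1\setminus\{1\}$. Thus $\iota_2$ is a continuous bijection of compact Hausdorff spaces.
\end{proof}

\begin{proposition}\label{prop:gamma}
$\operatorname{Diff}(Y)$ acts on $L$ through $\Gamma$.
\end{proposition}

\begin{proof}
Let $p$ be a prime. The coefficient sequence $0\to\mathbb Z\to\mathbb Z\to\mathbb F_p\to0$ embeds $L/pL$ in $H^3(Y;\mathbb F_p)$ as the set of reductions of integral classes, compatibly with the action of $\operatorname{Diff}(Y)$. By naturality the kernel of a Steenrod operation on $L/pL$ is $\operatorname{Diff}(Y)$-invariant. The projection $Y\to M$ has a section, so it is injective on cohomology, and the kernel may be computed in $M$. We use that the cohomology of $SU(2)=S^3$ lies in degrees $0,3$, and that the cohomology of $SU(3)$, an $S^3$-bundle over $S^5$, lies in degrees $0,3,5,8$, for all coefficients.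

\emph{The line modulo $2$.} We have $Sq^2u_1=0$ because $H^5(SU(2);\mathbb F_2)=0$. On $B=SU(3)$, Lemma~\ref{lem:susp} gives $\iota_3^*Sq^2(u|_B)=Sq^2\Sigma t=\Sigma t^2\ne0$. So $Sq^2(u|_B)\neq0$, and $Sq^2u\ne0$ because it restricts to $Sq^2(u|_B)$. The nonzero classes $Sq^2u_2$ and $Sq^2u_3$ lie in the different K\"unneth summands $H^5(B;\mathbb F_2)$ and $H^5(C;\mathbb F_2)$ of $H^5(M;\mathbb F_2)$. Hence the kernel of $Sq^2$ on $L/2L$ is $\langle u_1\rangle$.

\emph{The plane for $C=G_2$.} On degree $3$ we have $Sq^3x=x^2$, and $u_1^2=u_2^2=0$ because $H^6(\,\cdot\,;\mathbb F_2)$ vanishes for $SU(2)$ and $SU(3)$. By Borel's computation, $H^*(G_2;\mathbb F_2)=\mathbb F_2[x_3]/(x_3^4)\otimes\Lambda(x_5)$. The reduction of $u$ is nonzero, so it equals $x_3$, and $u_3^2\neq0$. Hence the kernel of $Sq^3$ on $L/2L$ is $\langle u_1,u_2\rangle$.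

\emph{The plane for $C=SU(4)$.} We have $P^1u_1=P^1u_2=0$ because $H^7(\,\cdot\,;\mathbb F_3)$ vanishes for $SU(2)$ and $SU(3)$. On $SU(4)$, Lemma~\ref{lem:susp} gives $\iota_4^*P^1u=\pm\Sigma t^3\neq0$ in $H^7(\Sigma\mathbb{CP}^3;\mathbb F_3)$. Hence the kernel of $P^1$ on $L/3L$ is $\langle u_1,u_2\rangle$.
\end{proof}

So there is a continuous \emph{Hodge map}
\[
h:\mathcal M(Y)\to\Gamma\backslash\mathcal P,\qquad h([g])=\Gamma P_g ,
\]
and we also write $h$ for its composition with $\mathcal M_{\sec\ge0}(Y)\to\mathcal M(Y)$. We need two properties of $\Gamma$. First, $U^\pm\subset\Gamma$, since $U^\pm$ preserves the integral flag. Second,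
\begin{equation}\label{eq:noperm}
\text{the only permutation matrix in $\Gamma$ is the identity.}
\end{equation}
Indeed, if $\Pi\in\Gamma$ permutes the $u_i$, the condition modulo $2$ gives $\Pi u_1=u_1$, and then the condition modulo $m$ gives $\Pi u_2=u_2$.

\section{Rank two: a loop of metrics on $A\times B$}\label{sec:ranktwo}

Let $\varphi(a,b)=(a,ba)$ be the shear of $A\times B$ and $g_0=g_A\times g_B$. We join $g_0$ to $\varphi^*g_0$ through metrics with $\sec\ge0$. The tools are the following standard facts.
\begin{enumerate}
\item[(F1)] A bi-invariant metric on a compact Lie group has $\sec\ge0$, and a product of metrics with $\sec\ge0$ has $\sec\ge0$.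
\item[(F2)] If a compact Lie group acts freely and isometrically on a Riemannian manifold $\mathcal A$, the quotient has a unique metric for which the projection $F$ is a \emph{Riemannian submersion}: $dF$ maps the orthogonal complement of each orbit isometrically onto the tangent space of the quotient. By O'Neill's formula the sectional curvature of a plane in the quotient is at least that of its horizontal lift; so the quotient has $\sec\ge0$ if $\mathcal A$ has.
\item[(F3)] The \emph{cometric} of a metric is the dual quadratic form on covectors. For a Riemannian submersion, $|\xi|^2=|(dF)^*\xi|^2$ for every covector $\xi$ of the quotient, at every point of the fiber.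
\end{enumerate}

For $0<s<1$ give $\mathcal A=A\times A\times B$ the metric $s^{-1}g_A\times(1-s)^{-1}g_A\times g_B$, and let $k\in A$ act by
\[
k\cdot(x_1,x_2,x_3)=(x_1k^{-1},\,kx_2,\,x_3k^{-1}).
\]
The action is free and isometric, each orbit contains exactly one point with $x_1=1$, and $F(x)=(x_1x_2,\,x_3x_1^{-1})$ identifies the quotient with $A\times B$. Let $g_s$ be the quotient metric; it has $\sec\ge0$. We compute its cometric at $(a,b)=F(1,a,b)$. Let $\mathfrak a\subset\mathfrak b$ be the Lie algebras. For $X_1,X_2\in\mathfrak a$, $X_3\in\mathfrak b$,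
\[
dF(X_1,\,X_2a,\,bX_3)=\big((X_1+X_2)a,\ b(X_3-X_1)\big).
\]
Write a covector at $(a,b)$ as $(Xa,bX')\mapsto\xi_A(X)+\xi_B(X')$ with $\xi_A\in\mathfrak a^*$, $\xi_B\in\mathfrak b^*$. Its pull-back is $(\xi_A-\xi_B|_{\mathfrak a})(X_1)+\xi_A(X_2)+\xi_B(X_3)$. Scaling a metric by $s^{-1}$ scales the cometric by $s$, so (F3) gives
\begin{equation}\label{eq:ranktwo}
|\xi|_s^2=s\,\big|\xi_A-\xi_B|_{\mathfrak a}\big|^2+(1-s)\,|\xi_A|^2+|\xi_B|^2 .
\end{equation}
The metric on $\mathcal A$ blows up as $s\to0$ or $s\to1$, but \eqref{eq:ranktwo} is affine in $s$ and positive definite for all $s\in[0,1]$. At $s=0$ it is the cometric of $g_0$. At $s=1$ it is the cometric of $\varphi^*g_0$: since $d\varphi(Xa,bX')=(Xa,\,b(X+X')a)$, the metric $\varphi^*g_0$ is $|X|^2+|X+X'|^2$, and in the variables $X$ and $X''=X+X'$ the covector reads $(\xi_A-\xi_B|_{\mathfrak a})(X)+\xi_B(X'')$.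

So $s\mapsto[g_s]$ is a loop in $\mathcal M_{\sec\ge0}(A\times B)$. Its Hodge forms on $H^3(A\times B;\mathbb R)=\mathbb R^2$ run from $P_{g_0}$ to $\varphi^*\cdot P_{g_0}$, and $\varphi^*$ generates the group $U_2\cong\mathbb Z$ of integral unitriangular $2\times2$ matrices. In $U_2\backslash\mathcal P_2$ they form a loop that generates the fundamental group.

In the moduli space, however, the loop is null-homotopic. The map $(x_1,x_2,x_3)\mapsto(x_2^{-1},x_1^{-1},x_3)$ commutes with the action and is an isometry from $\mathcal A$ with parameter $s$ to $\mathcal A$ with parameter $1-s$. It induces the isometry $(a,b)\mapsto(a^{-1},ba)$ from $g_s$ to $g_{1-s}$, so the loop runs out to $[g_{1/2}]$ and returns along the same path. On the side of matrices this is a matter of orientation: conjugation by $\operatorname{diag}(\epsilon_1,\epsilon_2)$ multiplies the entry $x_{12}$ of a real unitriangular matrix by $\epsilon_1\epsilon_2$, and so $\operatorname{diag}(-1,1)$ reflects the circle $U_2\backslash U_2(\mathbb R)$. In rank three, conjugation by $\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3)$ multiplies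 $x_{ij}$ by $\epsilon_i\epsilon_j$, and this linear map of $(x_{12},x_{13},x_{23})$ has determinant $\epsilon_1^2\epsilon_2^2\epsilon_3^2=1$. Signs preserve the orientation of the $3$-manifold $U\backslash U(\mathbb R)$, and its fundamental class has a chance to survive. The folding of loops even turns into an advantage: it kills the fundamental group of our family and makes the class spherical.

The construction is encoded by a graph. The factors $x_1,x_2,x_3$ are edges of lengths $s$, $1-s$, $1$; the first two form a circle through a base vertex $*$ and a vertex $r$, and the third is a chord from $*$ to $r$. The group element $k$ sits at $r$ and acts on the ends of the edges there. As $s$ goes from $0$ to $1$, the end of the chord slides once around the circle, and the isometry $g_s\cong g_{1-s}$ is the reflection of the circle.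

\section{Metrics from labeled graphs}\label{sec:graphs}

\subsection{The quotient construction}

\begin{definition}
A \emph{labeled graph} is a finite connected graph $\Theta$ (loops and multiple edges allowed) with a base vertex $*$ and oriented edges $e$, running from $o(e)$ to $t(e)$, together with labels $G_e\in\{A,B,C\}$ for the edges and $G_v\in\{A,B,C\}$ for the vertices $v\ne*$, such that $G_v\subset G_e$ whenever $v$ is an end of $e$. We put $G_*=1$. A spanning tree $T$, rooted at $*$, is \emph{adapted} if $G_e=G_v$ for each edge $e$ of $T$ with child $v$, that is, with $v$ the end farther from $*$.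
\end{definition}

Let $\mathcal A=\prod_eG_e$, and let $\mathcal K=\prod_{v\neq*}G_v$ act on $\mathcal A$ by $(kx)_e=k_{o(e)}\,x_e\,k_{t(e)}^{-1}$ with $k_*=1$. The condition $G_v\subset G_e$ makes this meaningful. The base vertex carries no group because otherwise a constant family $k_v=k\in A$ would fix the point $x_e=1$. An adapted tree is what makes the quotient a product of groups: for a single edge labeled $B$ from $*$ to a vertex labeled $A$ there is none, and the quotient is $B/A=S^5$.

Let $T$ be adapted. For a vertex $v$ let $\tau_v(x)$ be the product of the $x_e^{\pm1}$ along the path in $T$ from $*$ to $v$, the exponent being $+1$ if $e$ is traversed from $o(e)$ to $t(e)$. If the path has edges $e_1,\dots,e_r$ with children $v_1,\dots,v_r=v$, then $G_{e_i}=G_{v_i}\subset G_{e_{i+1}}=G_{v_{i+1}}$, so $\tau_v(x)\in G_v$. The product telescopes under the action: $\tau_v(kx)=\tau_v(x)k_v^{-1}$. Hence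
\[
F_T:\mathcal A\to M_T:=\prod_{e\notin T}G_e,\qquad F_T(x)_e=\tau_{o(e)}(x)\,x_e\,\tau_{t(e)}(x)^{-1},
\]
is well defined and $\mathcal K$-invariant. The map $x\mapsto(F_T(x),(\tau_v(x))_{v\neq*})$ is a diffeomorphism $\mathcal A\to M_T\times\mathcal K$: the inverse sends $(y,\tau)$ to $x_e=\tau_{o(e)}^{-1}y_e\tau_{t(e)}$, where $y_e:=1$ for $e\in T$ and $\tau_*:=1$. In these coordinates $k$ acts by $(y,\tau)\mapsto(y,\tau k^{-1})$. So the action is free and $F_T$ identifies $\mathcal A/\mathcal K$ with $M_T$. It has the section $i_T$ given by $i_T(y)_e=y_e$ for $e\notin T$ and $i_T(y)_e=1$ for $e\in T$.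

Given lengths $\ell_e>0$, give $G_e$ the metric $\ell_e^{-1}\langle\,,\rangle$. Then $\mathcal K$ acts by products of isometries of the factors, and (F1), (F2) give a quotient metric $g_{\Theta,T,\ell}$ on $M_T$ with $\sec\ge0$. By (F3) its cometric is
\begin{equation}\label{eq:cometric}
|\xi|^2=\sum_e\ell_e\,q_e(\xi),\qquad q_e(\xi)=\big|\big((dF_T)^*\xi\big)_e\big|^2\qquad(\xi\in T^*_yM_T),
\end{equation}
where the $e$-component is measured with $\langle\,,\rangle|_{G_e}$ at the point $i_T(y)$. Any other point of the fiber over $y$ gives the same value of each $q_e$, since $\mathcal K$ preserves $F_T$ and acts factor by factor. The forms $q_e\ge0$ are smooth and do not depend on $\ell$.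

Two kinds of choices do not affect the isometry class.
\begin{itemize}
\item \emph{Change of tree.} If $T,T_0$ are adapted, both $M_T$ and $M_{T_0}$ are $\mathcal A/\mathcal K$, so there is a diffeomorphism $\varphi:M_T\to M_{T_0}$ with $F_{T_0}=\varphi\circ F_T$, independent of $\ell$. From $(dF_T)^*(d\varphi)^*=(dF_{T_0})^*$ and the independence of the point in the fiber we get $q^T_e((d\varphi)^*\xi)=q_e^{T_0}(\xi)$ for every $e$.
\item \emph{Isomorphisms.} Reversing the orientation of an edge corresponds to the $\mathcal K$-equivariant isometry $x_e\mapsto x_e^{-1}$. So an isomorphism of unoriented graphs that preserves base vertex, labels and lengths induces an isometry of the quotients.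
\end{itemize}

\begin{remark}\label{rem:abelian}
If all groups are replaced by the circle $\mathbb R/\mathbb Z$, the quotient is a flat torus. Covectors of $\mathcal A$ are chains $\sum\lambda_ee\in C_1(\Theta;\mathbb R)$, those that annihilate the orbits are the chains with zero boundary, and the cometric on $H_1(\Theta;\mathbb R)$ is $\sum\ell_e\lambda_e^2$. Formula \eqref{eq:ranktwo} has this shape for the cycle $\xi_A(e_1+e_2)+\xi_B(e_3-e_1)$. The graph metrics are thus the substitutes for flat metrics, and the next lemma shows that the cycles of the graph now appear in degree three.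
\end{remark}

Identify $H^3(\mathcal A;\mathbb Z)$ with $C_1(\Theta;\mathbb Z)$ by letting $e$ correspond to the pull-back of $u|_{G_e}$. By Lemma~\ref{lem:groups}(b), reversing $e$ replaces $e$ by $-e$, as it should. Recall that $H_1(\Theta;\mathbb Z)\subset C_1(\Theta;\mathbb Z)$ is the group of cycles. For $e\notin T$, the \emph{fundamental cycle} of $e$ is the chain of the closed path that runs in $T$ from $*$ to $o(e)$, along $e$, and in $T$ back to $*$; these cycles form a basis of $H_1(\Theta;\mathbb Z)$.

\begin{lemma}\label{lem:cycles}
The map $F_T^*$ is an isomorphism $H^3(M_T;\mathbb Z)\to H_1(\Theta;\mathbb Z)$ that sends the generator of the factor $G_e$, $e\notin T$, to the fundamental cycle of $e$. For a change of tree, $F_{T_0}^*=F_T^*\circ\varphi^*$.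
\end{lemma}

\begin{proof}
The component $F_T(x)_e$ is the product of the $x_{e'}^{\pm1}$ along the closed path defining the fundamental cycle of $e$; apply Lemma~\ref{lem:groups}(b). The last statement follows from $F_{T_0}=\varphi\circ F_T$.
\end{proof}

\subsection{Edges of length zero}

When the end of an edge slides across a vertex, an edge shrinks to length zero and the combinatorial type of the graph changes. Formula \eqref{eq:cometric} makes sense for $\ell_e=0$, but it may degenerate: for the single edge with quotient $B/A$ above it becomes zero. The next lemma gives a condition under which length zero means contraction.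

\begin{lemma}\label{lem:contract}
Let $e_0$ be an edge of $\Theta$ that is not a loop, with ends $v_0\neq*$ and $v_1$, and suppose $G_{v_0}=G_{e_0}$. Let $\Theta'$ be obtained by contracting $e_0$, the merged vertex being labeled $G_{v_1}$ (it is the base vertex if $v_1=*$). Then $\Theta'$ is a labeled graph. If $T'$ is an adapted tree of $\Theta'$, then $T=T'\cup\{e_0\}$ is an adapted tree of $\Theta$, $M_T=M_{T'}$, $q_e^{\Theta,T}=q_e^{\Theta',T'}$ for $e\neq e_0$, and $F_{T'}^*=\operatorname{con}\circ F_T^*$, where $\operatorname{con}:H_1(\Theta)\to H_1(\Theta')$ is the isomorphism induced by the contraction.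
\end{lemma}

\begin{proof}
For edges $e$ at $v_1$ we have $G_{v_1}\subset G_e$ by assumption, and for edges $e$ at $v_0$ we have $G_{v_1}\subset G_{e_0}=G_{v_0}\subset G_e$. So $\Theta'$ is a labeled graph.

For a tree edge whose child is neither $v_0$ nor $v_1$, the condition for $T$ is the condition for $T'$. Suppose $v_0$ is the child of $e_0$. Then $G_{e_0}=G_{v_0}$ is the condition for $e_0$, and if $v_1\neq*$, the condition for the edge with child $v_1$ is the condition in $T'$ for the merged vertex. Suppose $v_1$ is the child of $e_0$. As $v_0\ne*$, there is a tree edge $f$ with child $v_0$. In $T'$ its child is the merged vertex, so $G_f=G_{v_1}$. Then $G_{v_0}\subset G_f=G_{v_1}\subset G_{e_0}=G_{v_0}$, all four groups are equal, and the conditions for $f$ and $e_0$ hold.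

The edges outside $T$ are those outside $T'$, so $M_T=M_{T'}$. Let $j:\mathcal A(\Theta')\to\mathcal A(\Theta)$ be the inclusion as $\{x_{e_0}=1\}$. The factor $x_{e_0}=1$ drops out of every product $\tau_v$, so $F_T\circ j=F_{T'}$, and $i_T=j\circ i_{T'}$. Hence $(dF_{T'})^*\xi$ at $i_{T'}(y)$ is $(dF_T)^*\xi$ at $i_T(y)$ with the $e_0$-component removed, which gives the equality of the $q_e$. On $H^3$ the map $j^*$ sends $e_0$ to $0$ and fixes the other edges; this is the chain map of the contraction.
\end{proof}

Call a family of lengths $\ell_e\ge0$ on $\Theta$ \emph{allowed} if the edges of length zero can be contracted one after another, each time under the hypotheses of Lemma~\ref{lem:contract}, and the resulting graph $\Theta'$ has an adapted tree.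

\begin{proposition}\label{prop:degenerate}
Let $T_0$ be an adapted tree of $\Theta$ and let $\ell$ be allowed, with resulting graph $\Theta'$.
\begin{enumerate}
\item[(a)] The form $\sum_e\ell_eq_e$ on $T^*M_{T_0}$ is positive definite. Let $g_{\Theta,T_0,\ell}$ be the metric with this cometric.
\item[(b)] For every adapted tree $T'$ of $\Theta'$ there is an isometry $\varphi:(M_{T'},g_{\Theta',T',\ell})\to(M_{T_0},g_{\Theta,T_0,\ell})$ with $F_{T'}^*\circ\varphi^*=\operatorname{con}\circ F_{T_0}^*$. In particular $g_{\Theta,T_0,\ell}$ has $\sec\ge0$.
\item[(c)] On the set of allowed lengths, $\ell\mapsto g_{\Theta,T_0,\ell}$ is continuous in the $C^\infty$-topology.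
\end{enumerate}
\end{proposition}

\begin{proof}
Let $T$ be the union of $T'$ and the contracted edges. By Lemma~\ref{lem:contract}, applied repeatedly, $T$ is adapted, $M_T=M_{T'}$, $F_{T'}^*=\operatorname{con}\circ F_T^*$, and $\sum_e\ell_eq_e^{\Theta,T}$ is the cometric of $g_{\Theta',T',\ell}$, because the contracted edges have coefficient zero. The change of tree $\varphi:M_T\to M_{T_0}$ matches the $q_e$ and satisfies $F_T^*\varphi^*=F_{T_0}^*$. This proves (a) and (b). The cometric is linear in $\ell$ with smooth coefficients on a compact manifold, and inverting positive definite forms is continuous in the $C^\infty$-topology; this is (c).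
\end{proof}

\section{A three-dimensional family of metrics}\label{sec:family}

\subsection{Standard graphs}

We want a family of graphs in which the three shears of Section~\ref{sec:hodge} occur as monodromy. Sliding the end of a $B$-chord around an $A$-circle gives the first. We add a $C$-edge; sliding its ends around the circle and the chord gives the other two. These two shears commute and should span a $2$-torus, but one end of the $C$-edge moves in a graph, which has no $2$-cycle. We therefore move both ends independently.

A \emph{standard graph} is a graph with base vertex $*$, labels and lengths $\ell_e\ge0$ whose edges form three groups: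
\begin{itemize}
\item the \emph{circle}, an embedded cycle through $*$ of total length $1$, whose edges and whose vertices other than $*$ are labeled $A$;
\item the \emph{chord}, an edge path of total length $1$ from $*$ to a vertex of the circle (possibly $*$), whose edges are labeled $B$ and whose interior vertices are pairwise distinct, not on the circle, and labeled $B$;
\item the \emph{$C$-edge}, one edge of length $1$ labeled $C$, whose ends are vertices of the circle or the chord (possibly equal).
\end{itemize}
A \emph{standard tree} is obtained by removing one circle edge, one chord edge and the $C$-edge.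

\begin{lemma}\label{lem:standard}
A standard graph is a labeled graph, its standard trees $T$ are adapted with $M_T=A\times B\times C=M$, and its lengths are allowed. The graph that results from the contractions is standard with positive lengths.
\end{lemma}

\begin{proof}
A vertex labeled $A$ may lie on any edge, and a vertex labeled $B$ lies only on chord edges and the $C$-edge; so $G_v\subset G_e$ holds because $A\subset B\subset C$. After a circle edge is removed, each circle vertex other than $*$ is joined to $*$ by circle edges and is the child of such an edge. After a chord edge is removed, the chord falls into a path hanging at $*$ and a path hanging at the other end point, and the child of each remaining chord edge is an interior chord vertex. So $T$ is a spanning tree and is adapted.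

We show that a zero-length edge $e_0$ satisfies the hypotheses of Lemma~\ref{lem:contract} and that the contraction is standard; the rest follows by induction. The $C$-edge has length $1$, so there are two cases. If $e_0$ is a circle edge, it is not the whole circle, which has length $1$. So it is not a loop and has an end $v_0\neq*$, with $G_{v_0}=A=G_{e_0}$. The merged vertex is $*$ or a circle vertex labeled $A$. If $e_0$ is a chord edge, it is not the whole chord. So it has an end $v_0$ interior to the chord, with $G_{v_0}=B=G_{e_0}$, and it is not a loop, as interior vertices are distinct from each other and from the circle vertices. The merged vertex keeps the label of the other end, which is $*$, a circle vertex labeled $A$, or an interior chord vertex labeled $B$. In both cases the contracted graph is standard.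
\end{proof}

So a standard graph $\Theta$ determines a point $[g_\Theta\times g_N]\in\mathcal M_{\sec\ge0}(Y)$, where $g_\Theta=g_{\Theta,T,\ell}$ for any standard tree $T$. This point depends only on the isomorphism class of $\Theta$ and does not change under contraction of the zero-length edges.

For $s\in[0,1]$ let $\Theta_2(s)$ be the metric graph that consists of a circle with points $\operatorname{circ}(t)$, $t\in[0,1]$, $\operatorname{circ}(0)=\operatorname{circ}(1)=*$, and a chord with points $\operatorname{ch}(t)$, $t\in[0,1]$, $\operatorname{ch}(0)=*$, $\operatorname{ch}(1)=r:=\operatorname{circ}(s)$, both parametrized by arc length. Note that $\Theta_2(1)=\Theta_2(0)$. Let $J_1=\operatorname{circ}[0,s]$, $J_2=\operatorname{circ}[s,1]$ and $J_3=\operatorname{ch}[0,1]$, oriented by increasing $t$. For points $p,q\in\Theta_2(s)$ let $\Theta(s,p,q)$ be the standard graph obtained by adding a $C$-edge from $p$ to $q$; its vertices are the distinct points among $*,r,p,q$ (Figure~\ref{fig:graph}).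

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\draw[thick] (0,0) circle (1);
\draw[thick,dashed] (0,-1) -- (0.766,0.643);
\draw[very thick,dotted] (-0.866,0.5) -- (0.383,-0.178);
\fill (0,-1) circle (0.04) node[below] {$*$};
\fill (0.766,0.643) circle (0.04) node[above right] {$r\ (A)$};
\fill (-0.866,0.5) circle (0.04) node[above left] {$p\ (A)$};
\fill (0.383,-0.178) circle (0.04) node[right] {$q\ (B)$};
\node at (1.08,-0.55) {$A$};
\node at (0,1.17) {$A$};
\node at (-1.08,-0.5) {$A$};
\node at (0.05,-0.55) {$B$};
\node at (0.43,0.3) {$B$};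
\node at (-0.3,0.37) {$C$};
\end{tikzpicture}
\caption{A graph $\Theta(s,p,q)$: a circle of length $1$ through the base vertex $*$ (solid, labeled $A$), a chord of length $1$ from $*$ to the point $r$ at distance $s$ along the circle (dashed, labeled $B$), and an edge of length $1$ from $p$ to $q$ (dotted, labeled $C$). Vertex labels are in parentheses. The three parameters of the family are $s$, $p$ and $q$.}
\label{fig:graph}
\end{figure}

\subsection{The parameter space}

The points $p,q$ move in a graph that changes with $s$. We parametrize all $\Theta_2(s)$ by the fixed wedge $W=S^1_\alpha\vee S^1_\beta$, with points $(\alpha,t),(\beta,t)$, $t\in[0,1]$, all end points being identified to $*$. The loop $\alpha$ goes around the circle; the loop $\beta$ goes along the chord and returns through $J_1$: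
\[
j_s:W\to\Theta_2(s),\qquad j_s(\alpha,t)=\operatorname{circ}(t),\qquad j_s(\beta,t)=\begin{cases}\operatorname{ch}\big(t/(1-\tfrac s2)\big),&t\le1-\tfrac s2,\\[2pt] \operatorname{circ}(2-2t),&t\ge1-\tfrac s2.\end{cases}
\]
Let $\sigma:W\to W$ be given by $\sigma(\alpha,t)=(\alpha,t)$, $\sigma(\beta,t)=(\beta,2t)$ for $t\le\frac12$ and $\sigma(\beta,t)=(\alpha,2-2t)$ for $t\ge\frac12$. On the free group $F_2=\pi_1(W,*)=\langle\alpha,\beta\rangle$ it induces $\alpha\mapsto\alpha$, $\beta\mapsto\beta\alpha^{-1}$. Comparing the formulas for $s=1$ and $s=0$ gives $j_1=j_0\circ\sigma$. Let $X$ be the mapping torus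
\[
X=W\times W\times[0,1]\,\big/\,(w,w',1)\sim(\sigma w,\sigma w',0).
\]
As $\sigma\times\sigma$ is cellular, $X$ is a finite CW complex of dimension $3$. It has one $0$-cell $k_0=(*,*,0)$ and five $1$-cells: the loop $\theta:s\mapsto(*,*,s)$, and the four loops at $s=0$ in which one of $w,w'$ runs through $\alpha$ or $\beta$ while the other stays at $*$. These five loops generate $\pi_1(X,k_0)$. Define
\[
\Phi:X\to\mathcal M_{\sec\ge0}(Y),\qquad\Phi(w,w',s)=[\,g_{\Theta(s,j_s(w),j_s(w'))}\times g_N\,].
\]
It is well defined because $\Theta(1,j_1w,j_1w')=\Theta(0,j_0\sigma w,j_0\sigma w')$. At $k_0$ the graph consists of three loops of length $1$ at $*$ and $\mathcal K=1$, so $\Phi(k_0)=x_0$.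

To prove continuity we cut the parameter space into pieces on which the combinatorial type is constant. Let $\widehat W=[0,1]_\alpha\sqcup[0,1]_\beta$. For $(w,s)\in\widehat W\times[0,1]$ and $p=j_s(w)$ we distinguish four closed, overlapping \emph{types}. The last column is the chain traced out by $j_s$ from the start of the interval to $w$; it is used in Section~\ref{sec:lift}. There $J[v,v']$ denotes the part of $J$ from $v$ to $v'$.
\begin{center}
\begin{tabular}{c|c|c|c|c}
type & $w$ & $p$ lies on & position of $p$ & partial path\\ \hline
1 & $(\alpha,t)$, $t\le s$ & $J_1$ & $t$ & $J_1[*,p]$\\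
2 & $(\alpha,t)$, $t\ge s$ & $J_2$ & $t$ & $J_1+J_2[r,p]$\\
3 & $(\beta,t)$, $t\le1-\frac s2$ & $J_3$ & $t/(1-\frac s2)$ & $J_3[*,p]$\\
4 & $(\beta,t)$, $t\ge1-\frac s2$ & $J_1$ & $2-2t$ & $J_3-J_1[p,r]$
\end{tabular}
\end{center}
A \emph{piece} $Q\subset\widehat W^2\times[0,1]$ is given by prescribing the type of $(w,s)$, the type of $(w',s)$, and, if the two types name the same arc, which of the two positions is at most the other. The pieces are closed, finite in number, and cover $\widehat W^2\times[0,1]$. To $Q$ we attach a graph $\Theta_Q$ with four distinct vertices $*,r,p,q$: start with vertices $*,r$ and edges $J_1:*\to r$, $J_2:r\to*$, $J_3:*\to r$, subdivide by $p$ and $q$ on the arcs and in the order prescribed by $Q$, and add the $C$-edge. A point $k\in Q$ gives lengths $\ell(k)\ge0$, the differences of consecutive positions, and they are continuous in $k$. With vertices on $J_1,J_2$ labeled $A$ and interior vertices of $J_3$ labeled $B$, the graph $(\Theta_Q,\ell(k))$ is standard. Contracting its zero-length edges identifies exactly those vertices that coincide as points of $\Theta_2(s)$, and a standard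 graph's labels are determined by its shape; so the result is $\Theta(s,j_s(w),j_s(w'))$.

\begin{proposition}\label{prop:cont}
The map $\Phi$ is continuous.
\end{proposition}

\begin{proof}
The space $X$ is a quotient of $\widehat W^2\times[0,1]$, and the pieces form a finite closed cover, so it suffices to prove continuity on a piece $Q$. Fix a standard tree $T_0$ of $\Theta_Q$. By Lemma~\ref{lem:standard} and Proposition~\ref{prop:degenerate}, $k\mapsto g_{\Theta_Q,T_0,\ell(k)}\times g_N$ is a continuous map $Q\to\mathcal R_{\sec\ge0}(Y)$ that represents $\Phi$.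
\end{proof}

\subsection{The classes are spherical}

The space $X$ is far from simply connected, but $\Phi$ does not see its fundamental group, for the reason found in Section~\ref{sec:ranktwo}. We use this together with the following fact.

\begin{lemma}\label{lem:hurewicz}
For a simply connected CW complex $K$ the Hurewicz map $\pi_3(K)\to H_3(K;\mathbb Z)$ is onto.
\end{lemma}

\begin{proof}
First, $H_3(K(\pi,2);\mathbb Z)=0$ for every abelian group $\pi$. Indeed, choose a free resolution $0\to R_1\to R_0\to\pi\to0$ and attach $3$-cells to a wedge of $2$-spheres accordingly. The resulting complex has $\pi_2=\pi$ and $H_3=0$, because $R_1\to R_0$ is injective. Attaching cells of dimension $\ge4$ makes it a $K(\pi,2)$ and can only decrease $H_3$.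

Now attach cells of dimension $\ge4$ to $K$ to obtain $E=K(\pi_2(K),2)$. The pair $(E,K)$ is $3$-connected, and $\pi_4(E,K)\to\pi_3(K)$ is an isomorphism because $\pi_4(E)=\pi_3(E)=0$. By the relative Hurewicz theorem $\pi_4(E,K)\to H_4(E,K)$ is an isomorphism, and $H_4(E,K)\to H_3(K)$ is onto because $H_3(E)=0$. The Hurewicz maps commute with the boundary maps.
\end{proof}

\begin{proposition}\label{prop:spherical}
For every $z\in H_3(X;\mathbb Z)$, the class $\Phi_*z$ is the Hurewicz image of an element of $\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)$.
\end{proposition}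

\begin{proof}
Let $\lambda:[0,1]\to\mathcal M_{\sec\ge0}(Y)$ be the image under $\Phi$ of one of the five $1$-cells. We claim $\lambda(1-t)=\lambda(t)$. For $\theta$, the reflection $\operatorname{circ}(t)\mapsto\operatorname{circ}(1-t)$ gives $\Theta(s,*,*)\cong\Theta(1-s,*,*)$. At $s=0$ both circle and chord are loops at $*$. The same reflection gives $\Theta(0,\operatorname{circ}(t),*)\cong\Theta(0,\operatorname{circ}(1-t),*)$, and the reflection $\operatorname{ch}(t)\mapsto\operatorname{ch}(1-t)$ of the chord gives $\Theta(0,\operatorname{ch}(t),*)\cong\Theta(0,\operatorname{ch}(1-t),*)$; these reflections serve equally when the moving point is $q$. So $(t,t')\mapsto\lambda(t'\min(t,1-t))$ is a based homotopy from the constant loop ($t'=0$) to $\lambda$ ($t'=1$).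

Let $X^+$ be $X$ with five $2$-cells attached along the five loops. It is simply connected, and $\Phi$ extends to $\Phi^+:X^+\to\mathcal M_{\sec\ge0}(Y)$. By Lemma~\ref{lem:hurewicz} the image of $z$ in $H_3(X^+;\mathbb Z)$ is the Hurewicz image of an element of $\pi_3(X^+,k_0)$. Apply $\Phi^+_*$.
\end{proof}

\section{The lift to $U\backslash\mathcal P$}\label{sec:lift}

The space $\Gamma\backslash\mathcal P$ has singular points and is hard to compute in. The space $U\backslash\mathcal P$ is a $K(U,1)$, so a map into it is determined up to homotopy by its effect on $\pi_1$. We lift $h\circ\Phi$ to it by reading the Hodge form in a basis of cycles that moves continuously with the graph.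

\begin{proposition}\label{prop:lift}
The map $h\circ\Phi$ factors as $X\xrightarrow{\ \Psi\ }U\backslash\mathcal P\to\Gamma\backslash\mathcal P$ with $\Psi$ continuous, and there is $z\in H_3(X;\mathbb Z)$ with $\Psi_*z\neq0$ in $H_3(U\backslash\mathcal P;\mathbb Q)$.
\end{proposition}

The proof occupies the rest of this section.

\subsection{The Hodge form on cycles}

For a standard graph $(\Theta,\ell)$ and a standard tree $T$, transport the Hodge form of $g_{\Theta,T,\ell}\times g_N$ to $H_1(\Theta;\mathbb R)$ by Lemma~\ref{lem:cycles}:
\[
P^{\Theta,\ell}=P_{g_{\Theta,T,\ell}\times g_N}\circ(F_T^*)^{-1}.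
\]
A change of tree $\varphi$ gives an isometry $\varphi\times\mathrm{id}_N$, so $P^{\Theta,\ell}$ does not depend on $T$ by \eqref{eq:hodgeequiv} and $F_{T_0}^*=F_T^*\varphi^*$. By \eqref{eq:hodgeequiv} and Proposition~\ref{prop:degenerate}(b), $P^{\Theta,\ell}=P^{\Theta',\ell}\circ\operatorname{con}$ for the contracted graph $\Theta'$. By Proposition~\ref{prop:degenerate}(c), on a piece $Q$ the forms $P^{\Theta_Q,\ell(k)}$ on the fixed vector space $H_1(\Theta_Q;\mathbb R)$ depend continuously on $k$.

Let $\widetilde W\to W$ be the universal covering. It is a locally finite tree with vertex set $F_2$ and base point $\tilde*=1$, and $F_2$ acts from the left. Let $X'=\widetilde W^2\times[0,1]$. For $k=(\tilde w,\tilde w',s)\in X'$ over $(w,w',s)$ let $\Theta_k=\Theta(s,j_s(w),j_s(w'))$, and define in $H_1(\Theta_k;\mathbb Z)$: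
\begin{itemize}
\item $c_1=[j_s\alpha]=J_1+J_2$, the circle;
\item $c_2=[j_s\beta]=J_3-J_1$;
\item $c_3=c_3(k)$, the class of the loop formed by the image in $\Theta_2(s)$ of a path from $\tilde*$ to $\tilde w$, the $C$-edge, and the image of a path from $\tilde w'$ to $\tilde*$.
\end{itemize}
The classes $c_1,c_2$ are a basis of $H_1(\Theta_2(s);\mathbb Z)$, and $c_3$ contains the $C$-edge with coefficient $1$; so $c_1,c_2,c_3$ is a basis. Define $P_k\in\mathcal P$ by $P_k(u_i,u_j)=P^{\Theta_k}(c_i,c_j)$. Let $\operatorname{ab}:F_2\to\mathbb Z^2$ be the abelianization in the basis $\alpha,\beta$; then $[j_s\mu]=n_1c_1+n_2c_2$ for $\mu\in F_2$ with $\operatorname{ab}\mu=(n_1,n_2)$.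

\emph{Continuity of $k\mapsto P_k$.} The closed cells $(\text{edge})\times(\text{edge})\times[0,1]$ form a locally finite closed cover of $X'$. Fix a cell, with edges starting at the vertices $\mu,\mu'\in F_2$; it is identified with one component of $\widehat W^2\times[0,1]$ and is a finite union of pieces $Q$. Choose the path from $\tilde*$ to $\tilde w$ to run first to $\mu$ and then along the edge, and the same for $\tilde w'$. Then on $Q$
\[
c_3=[j_s\mu]-[j_s\mu']+(\text{partial path to }p)+(C\text{-edge})-(\text{partial path to }q).
\]
By the table in Section~\ref{sec:family} each term is the image under $\operatorname{con}$ of a chain in $\Theta_Q$ that does not depend on $k\in Q$, and the same holds for $c_1$ and $c_2$. So $P_k(u_i,u_j)$ is the value of the continuous family $P^{\Theta_Q,\ell(k)}$ on fixed classes. Hence $P_k$ is continuous on each piece, on each cell, and on $X'$.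

\subsection{Monodromy}

Let $(\mu,\mu')\in F_2\times F_2$ act on $X'$ by deck transformations. A path from $\tilde*$ to $\mu\tilde w$ is a path to $\mu$ followed by the translate of a path to $\tilde w$. So the graph, $c_1$ and $c_2$ are unchanged, while $c_3$ is replaced by $c_3+n_1c_1+n_2c_2$ with $(n_1,n_2)=\operatorname{ab}\mu-\operatorname{ab}\mu'$. Let $\gamma_{\mu,\mu'}\in U$ fix $u_1,u_2$ and send $u_3$ to $u_3+n_1u_1+n_2u_2$. Then $P_{(\mu,\mu')k}(x)=P_k(\gamma_{\mu,\mu'}x)$, that is,
\begin{equation}\label{eq:mono1}
P_{(\mu,\mu')k}=\gamma_{\mu,\mu'}^{-1}P_k .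
\end{equation}
Next let $\tilde\sigma$ be the lift of $\sigma$ that fixes $\tilde*$, and compare $k=(\tilde w,\tilde w',1)$ with $k'=(\tilde\sigma\tilde w,\tilde\sigma\tilde w',0)$. The graphs coincide and $c_1$ agrees. The class $c_3$ agrees because $j_1=j_0\sigma$ and $\tilde\sigma$ maps a path from $\tilde*$ to $\tilde w$ to a path from $\tilde*$ to $\tilde\sigma\tilde w$. Finally, $J_1$ is the whole circle at $s=1$ and a point at $s=0$, so $c_2(k)=c_2(k')-c_1$. With $\gamma_\theta\in U$ fixing $u_1,u_3$ and sending $u_2$ to $u_2-u_1$,
\begin{equation}\label{eq:mono2}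
P_{(\tilde w,\tilde w',1)}=\gamma_\theta^{-1}P_{(\tilde\sigma\tilde w,\tilde\sigma\tilde w',0)} .
\end{equation}
The map $X'\to X$ is a covering followed by the gluing of the mapping torus. By \eqref{eq:mono1} and \eqref{eq:mono2}, $k\mapsto UP_k$ descends to a continuous map $\Psi:X\to U\backslash\mathcal P$.

\emph{Compatibility with $h$.} Let $T$ be a standard tree of $\Theta_k$ and $g=g_{\Theta_k}\times g_N$ the corresponding metric on $Y$. By Lemma~\ref{lem:cycles}, $F_T^*u_i=y_i$, where $y_1,y_2,y_3$ are the fundamental cycles of the removed circle edge, chord edge and $C$-edge. The cycle $y_1$ lies in the circle and contains the removed edge once, so $y_1=\pm c_1$. The cycle $y_2$ does not contain the $C$-edge and contains a chord edge with coefficient $\pm1$, so $y_2\in\pm c_2+\mathbb Zc_1$. The cycle $y_3$ contains the $C$-edge with coefficient $\pm1$, so $y_3\in\pm c_3+\mathbb Zc_1+\mathbb Zc_2$. Thus $y_j=\sum_i\gamma_{ij}c_i$ with $\gamma\in U^\pm$, and $P_g(u_i,u_j)=P^{\Theta_k}(y_i,y_j)=P_k(\gamma u_i,\gamma u_j)$. As $U^\pm\subset\Gamma$, we get $\Gamma P_g=\Gamma P_k$, which is the factorization.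

\emph{Effect on $\pi_1$.} Put $\tilde k_0=(\tilde*,\tilde*,0)$ and identify $\pi_1(U\backslash\mathcal P)$ with $U$: a loop corresponds to $\delta\in U$ if its lift starting at $P_{\tilde k_0}$ ends at $\delta P_{\tilde k_0}$. For a loop in $W^2\times\{0\}$ with class $(\mu,\mu')$, the lift of its image is $P_k$ along a path from $\tilde k_0$ to $(\mu,\mu')\tilde k_0$, so $\Psi_*(\mu,\mu')=\gamma_{\mu,\mu'}^{-1}$ by \eqref{eq:mono1}. For $\theta$ the lift is $s\mapsto P_{(\tilde*,\tilde*,s)}$, so $\Psi_*\theta=\gamma_\theta^{-1}$ by \eqref{eq:mono2}. Let $\chi:U\to\mathbb Z$ be the homomorphism given by the $(1,2)$-entry. Its kernel $V$ consists of the matrices fixing $u_1$ and $u_2$, and $V\cong\mathbb Z^2$ by the entries $(1,3)$ and $(2,3)$. In these terms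
\begin{equation}\label{eq:pi1}
\Psi_*(\mu,\mu')=-\operatorname{ab}\mu+\operatorname{ab}\mu'\in V,\qquad\chi(\Psi_*\theta)=1 .
\end{equation}

\subsection{The three-dimensional class}

Both $X$ and $U\backslash\mathcal P$ have an infinite cyclic covering, and we reduce $H_3$ to $H_2$ of the coverings. Let $\overline D\to D$ be a regular covering with deck group $\mathbb Z$ generated by $\vartheta$. The singular chain complex $C_*(\overline D)$ consists of free $\mathbb Z[\vartheta^{\pm1}]$-modules, with one basis element for each singular simplex of $D$. So $0\to C_*(\overline D)\xrightarrow{\vartheta-1}C_*(\overline D)\to C_*(D)\to0$ is exact, and we obtain the \emph{Wang sequence}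
\[
H_3(\overline D)\to H_3(D)\xrightarrow{\ \partial\ }H_2(\overline D)\xrightarrow{\ \vartheta_*-1\ }H_2(\overline D),
\]
for any coefficients. It is natural for maps of coverings that commute with the generators.

For $D=U\backslash\mathcal P$ take $\overline D=V\backslash\mathcal P$, which belongs to $\chi$. For $D=X$ take
\[
\overline X=W^2\times[0,1]\times\mathbb Z\,\big/\,(w,w',1,n)\sim(\sigma w,\sigma w',0,n+1),
\]
with $\vartheta$ raising $n$ by $1$. It belongs to the homomorphism $\pi_1(X)\to\mathbb Z$ that is $1$ on $\theta$ and $0$ on the other four generators, and this is $\chi\circ\Psi_*$ by \eqref{eq:pi1}. So $\Psi$ lifts to a map $\overline\Psi:\overline X\to V\backslash\mathcal P$ that commutes with the generators.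

Let $i:W^2\to\overline X$, $i(w,w')=(w,w',0,0)$. Moving $s$ from $0$ to $1$ gives a homotopy $i\simeq\vartheta\circ i\circ(\sigma\times\sigma)$. In $H_2(W^2;\mathbb Z)=H_1(W)\otimes H_1(W)$ consider
\[
\Omega=\alpha\otimes\beta-\beta\otimes\alpha .
\]
Since $\sigma_*\alpha=\alpha$ and $\sigma_*\beta=\beta-\alpha$, we have $(\sigma\times\sigma)_*\Omega=\alpha\otimes(\beta-\alpha)-(\beta-\alpha)\otimes\alpha=\Omega$. Hence $\vartheta_*i_*\Omega=i_*\Omega$, and there is $z\in H_3(X;\mathbb Z)$ with $\partial z=i_*\Omega$. By naturality $\partial\Psi_*z=(\overline\Psi i)_*\Omega$, and it remains to show that this class is rationally nonzero.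

The space $V\backslash\mathcal P$ is a $K(\mathbb Z^2,1)$, so it is homotopy equivalent to $T^2=\mathbb R^2/\mathbb Z^2$, compatibly with the coordinates on $V$, and $\overline\Psi i$ is determined up to homotopy by \eqref{eq:pi1}. Let $\iota:W\to T^2$, $\iota(\alpha,t)=(t,0)$, $\iota(\beta,t)=(0,t)$. The map $(w,w')\mapsto-\iota(w)+\iota(w')$ induces $-\operatorname{ab}\mu+\operatorname{ab}\mu'$ on $\pi_1$, so it represents $\overline\Psi i$. On the torus $S^1_\alpha\times S^1_\beta$ it is $(t,t')\mapsto(-t,t')$, of degree $-1$. On the torus $S^1_\beta\times S^1_\alpha$ it is $(t,t')\mapsto(t',-t)$, of degree $+1$. So $\Omega\mapsto-2[T^2]\neq0$ in $H_2(T^2;\mathbb Q)$. This proves Proposition~\ref{prop:lift}.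

\section{Detection in $\Gamma\backslash\mathcal P$}\label{sec:detect}

\begin{proposition}\label{prop:detect}
The map $H_3(U\backslash\mathcal P;\mathbb Q)\to H_3(\Gamma\backslash\mathcal P;\mathbb Q)$ is injective.
\end{proposition}

The difficulty is that $U$ has infinite index in $\Gamma$, so no transfer argument relates the two sides directly. We construct a closed $\Gamma$-invariant $3$-form by summing the translates of a form concentrated where the basis $(u_i)$ is nearly orthogonal, and we integrate it over a representative of the class along which only the translates by $U$ are visible.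

\subsection{The nilmanifold}

For $P\in\mathcal P$, the Gram--Schmidt process gives the unique $P$-orthogonal basis $f_1,f_2,f_3$ of $\mathbb R^3$ with $f_i\in u_i+\langle u_j:j<i\rangle_{\mathbb R}$. We call $d_i(P)=P(f_i)$ the \emph{Gram--Schmidt norms}; $d_i(P)$ is the quotient of the $i$-th by the $(i-1)$-st leading principal minor of the matrix $P_{ij}=P(u_i,u_j)$. Let $U_{\mathbb R}$ be the group of real upper unitriangular matrices and $P_d$ the diagonal form with entries $d=(d_1,d_2,d_3)$. The form $\delta P_d$, $\delta\in U_{\mathbb R}$, has $f_i=\delta u_i$ and Gram--Schmidt norms $d$. So $(\delta,d)\mapsto\delta P_d$ is a $U_{\mathbb R}$-equivariant diffeomorphism $U_{\mathbb R}\times\mathbb R_{>0}^3\to\mathcal P$. We fix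
\[
d=(1,3,9),\qquad O=U_{\mathbb R}P_d=\{P:\ d_i(P)=d_i\},\qquad\mathcal N=U\backslash O .
\]
Then $U\backslash\mathcal P\cong\mathcal N\times\mathbb R_{>0}^3$. The matrices with entries $x_{12},x_{13},x_{23}\in[0,1]$ form a compact fundamental domain $D_0$ for the left action of $U$ on $U_{\mathbb R}\cong O$: integral row operations adjust first $x_{23}$, then $x_{12}$, then $x_{13}$. As $U_{\mathbb R}$ is connected, $U$ preserves an orientation of $O$. So $\mathcal N$ is a closed connected oriented $3$-manifold, and $H_3(U\backslash\mathcal P;\mathbb Q)=\mathbb Q\,[\mathcal N]$. The class does not depend on $d$; the rapid growth of $1,3,9$ is needed in Lemma~\ref{lem:restrict}.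

\subsection{The invariant form}

Let $\kappa:\mathcal P\to(-1,1)^3$, $\kappa(P)=\big(P_{ij}/\sqrt{P_{ii}P_{jj}}\big)_{i<j}$, record the cosines of the angles between the $u_i$. We view $(x_{12},x_{13},x_{23})$ as the symmetric matrix $R$ with these entries and with $1$ on the diagonal. If all $|x_{ij}|\le\frac14$, then $2|\lambda_i\lambda_j|\le\lambda_i^2+\lambda_j^2$ gives
\begin{equation}\label{eq:eigen}
\sum_{i,j}R_{ij}\lambda_i\lambda_j\ \ge\ \sum_i\lambda_i^2-\tfrac14\sum_{i<j}(\lambda_i^2+\lambda_j^2)=\tfrac12\sum_i\lambda_i^2 ,
\end{equation}
so all eigenvalues of $R$ are at least $\frac12$. Let $\nu=\rho\,dx_{12}\,dx_{13}\,dx_{23}$, where $\rho$ is smooth, even in each variable, compactly supported in $\{|x_{ij}|<\frac14\}$, and $\int\nu=1$. The form $\nu$ has top degree, so $\eta_0=\kappa^*\nu$ is a closed $3$-form on $\mathcal P$; it vanishes outside the closed set $\Sigma_0=\kappa^{-1}(\operatorname{supp}\nu)$. An element $\operatorname{diag}(\epsilon_1,\epsilon_2,\epsilon_3)\in S$ acts on the values of $\kappa$ by $x_{ij}\mapsto\epsilon_i\epsilon_jx_{ij}$. This map preserves $\rho$ and has determinant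 $1$, as computed in Section~\ref{sec:ranktwo}. So $\eta_0$ is $S$-invariant, and $(\gamma^{-1})^*\eta_0$ depends only on the coset $\gamma S$. Put
\[
\eta=\sum_{\gamma\in\Gamma/S}(\gamma^{-1})^*\eta_0 .
\]
The term of $\gamma$ vanishes at $P$ unless $\gamma^{-1}P\in\Sigma_0$. Since $(\gamma^{-1}P)(u_i,u_j)=P(\gamma u_i,\gamma u_j)$, this condition says that the basis $v_i=\gamma u_i$ of $L$ is nearly $P$-orthogonal, and \eqref{eq:eigen}, applied to $\lambda_i\sqrt{P(v_i)}$, yields
\begin{equation}\label{eq:nearorth}
P\Big(\sum_i\lambda_iv_i\Big)\ge\tfrac12\sum_i\lambda_i^2\,P(v_i)\qquad(\lambda_i\in\mathbb R).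
\end{equation}

\begin{lemma}\label{lem:locfin}
The sum is locally finite, and $\eta$ is a smooth closed $\Gamma$-invariant $3$-form on $\mathcal P$.
\end{lemma}

\begin{proof}
Let $P$ range over a compact set and let $\gamma^{-1}P\in\Sigma_0$, $R=\kappa(\gamma^{-1}P)$. As $\det\gamma=\pm1$, we have $\det P=\det(\gamma^{-1}P)=\det R\cdot\prod_iP(v_i)\ge\frac18\prod_iP(v_i)$. On the compact set, $\det P$ is bounded above and $P(v)$ is bounded below for $v\in L\setminus0$. Hence each $P(v_i)$ is bounded above, and only finitely many $\gamma$ occur. For $\gamma'\in\Gamma$ we have $\gamma'^*(\gamma^{-1})^*=((\gamma'^{-1}\gamma)^{-1})^*$, so $\gamma'^*$ permutes the terms.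
\end{proof}

On $O$ the short vectors of $L$ single out the flag, and so a nearly orthogonal basis must be compatible with the flag up to its order.

\begin{lemma}\label{lem:restrict}
Let $P\in O$ and $\gamma\in GL_3(\mathbb Z)$ with $\gamma^{-1}P\in\Sigma_0$. Then $\gamma\Pi\in U^\pm$ for some permutation matrix $\Pi$. If $\gamma\in\Gamma$, then $\gamma\in U^\pm$.
\end{lemma}

\begin{proof}
Let $v=\sum n_iu_i\in L$. In the orthogonal basis $(f_i)$ the $f_3$-coordinate of $v$ is $n_3$, and if $n_3=0$ the $f_2$-coordinate is $n_2$. So $P(v)<9$ implies $n_3=0$, and $P(v)<3$ implies $n_3=n_2=0$.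

Write $u_1=\sum\lambda_iv_i$ with $\lambda_i\in\mathbb Z$. If $\lambda_i\neq0$, then \eqref{eq:nearorth} gives $P(v_i)\le2P(u_1)=2<3$, so $v_i\in\mathbb Zu_1$. Since the $v_i$ form a basis of $L$, this happens for exactly one index $i_0$, and $v_{i_0}=\pm u_1$.

Write $u_2=f_2+x f_1$ with $x\in\mathbb R$ and choose $n\in\mathbb Z$ with $|x+n|\le\frac12$. Then $P(u_2+nu_1)\le3+\frac14$. Write $u_2+nu_1=\sum\lambda_iv_i$ with $\lambda_i\in\mathbb Z$. If $\lambda_i\ne0$, then $P(v_i)\le6.5<9$, so $v_i\in\langle u_1,u_2\rangle$. As $u_2+nu_1\notin\mathbb Zu_1$, this happens for some index $j_0\neq i_0$.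

Let $\Pi$ be the permutation matrix with $\Pi u_1=u_{i_0}$ and $\Pi u_2=u_{j_0}$. Then $\gamma\Pi u_1=\pm u_1$ and $\gamma\Pi u_2\in\langle u_1,u_2\rangle$, so $\gamma\Pi$ is upper triangular. If $\gamma\in\Gamma$, then $\Pi=\gamma^{-1}(\gamma\Pi)\in\Gamma$, and $\Pi=1$ by \eqref{eq:noperm}.
\end{proof}

\begin{lemma}\label{lem:integral}
$\int_{\mathcal N}\eta=\pm1$.
\end{lemma}

\begin{proof}
Let $\mathcal E\subset(-1,1)^3$ be the open set of points whose matrix $R$ is positive definite. We claim that $\kappa|_O:O\to\mathcal E$ is a diffeomorphism. The forms $P$ with $\kappa(P)=R$ are those with $P_{ij}=t_it_jR_{ij}$, $t_i>0$. By the formula with principal minors, $d_i(P)=t_i^2d_i(R)$. So $P\in O$ if and only if $t_i^2=d_i/d_i(R)$, and this defines a smooth inverse of $\kappa|_O$. By \eqref{eq:eigen}, $\operatorname{supp}\nu$ is a compact subset of $\mathcal E$. Hence $\eta_0|_O$ has compact support and $\int_O\eta_0=\pm\int\nu=\pm1$.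

By Lemma~\ref{lem:restrict} only cosets in $U^\pm/S$ contribute to $\eta|_O$, and $U$ is a system of representatives for them. Since $U$ preserves $O$ and its orientation, and the translates of $D_0$ tile $O$,
\[
\int_{\mathcal N}\eta=\sum_{\delta\in U}\int_{D_0}(\delta^{-1})^*\eta_0=\sum_{\delta\in U}\int_{\delta^{-1}D_0}\eta_0=\int_O\eta_0=\pm1.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:perm}
Form the same sum over a group $\widetilde\Gamma$ with $U^\pm\subset\widetilde\Gamma\subset GL_3(\mathbb Z)$. By Lemma~\ref{lem:restrict} the contributing cosets are $\delta\Pi S$ with $\delta\in U$ and $\Pi\in\widetilde\Gamma$ a permutation matrix. Such a $\Pi$ permutes the coordinates $x_{ij}$ with sign $\operatorname{sgn}\Pi$, so the integral over $\mathcal N$ becomes $\pm\sum_\Pi\operatorname{sgn}\Pi$. It vanishes as soon as $\widetilde\Gamma$ contains a transposition. Dropping the condition on the line in the definition of $\Gamma$ admits the exchange of $u_1,u_2$, and dropping the condition on the plane admits the exchange of $u_2,u_3$. So the argument uses both halves of Proposition~\ref{prop:gamma}.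
\end{remark}

\subsection{Passing to the singular quotient}

The group $\Gamma$ has torsion, so $\Gamma\backslash\mathcal P$ is not presented as a smooth quotient on which $\eta$ could be integrated. We pass to a finite manifold cover and use a transfer.

\begin{lemma}\label{lem:transfer}
Let a finite group $G$ act smoothly, not necessarily effectively, on a smooth manifold $Z$, with projection $\operatorname{pr}:Z\to Z/G$. If $y\in H_k(Z;\mathbb Q)$ and $\operatorname{pr}_*y=0$, then $\sum_{g\in G}g_*y=0$.
\end{lemma}

\begin{proof}
By Illman's theorem $Z$ has a triangulation on which $G$ acts simplicially. After barycentric subdivision (applied twice) the action is \emph{regular} \cite[Ch.~III]{bredon}: the images of the simplices triangulate $Z/G$, the projection maps each simplex isomorphically onto its image, and if two simplices $(v_0,\dots,v_k)$ and $(v_0',\dots,v_k')$ satisfy $\operatorname{pr}v_i=\operatorname{pr}v_i'$ for all $i$, then $v_i'=gv_i$ for one $g\in G$ and all $i$. So on oriented simplicial chains the rule $\operatorname{pr}(\varsigma)\mapsto\sum_gg\varsigma$ does not depend on the lift $\varsigma$.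 It is a chain map, because the faces of a lift are lifts of the faces. The induced map $\operatorname{tr}:H_k(Z/G;\mathbb Q)\to H_k(Z;\mathbb Q)$ satisfies $\operatorname{tr}\circ\operatorname{pr}_*=\sum_gg_*$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:detect}]
Let $\Gamma'=\{\gamma\in\Gamma:\gamma\equiv1\bmod3\}$, a normal subgroup of finite index. By Minkowski's lemma, the kernel of $GL_3(\mathbb Z)\to GL_3(\mathbb F_3)$ is torsion-free. So $Z=\Gamma'\backslash\mathcal P$ is a smooth manifold, the finite group $G=\Gamma/\Gamma'$ acts smoothly on it with quotient $\Gamma\backslash\mathcal P$, and $\eta$ descends to a closed $G$-invariant $3$-form on $Z$. Let $U'=U\cap\Gamma'$ and $\mathcal N'=U'\backslash O$. The covering $\mathcal N'\to\mathcal N$ has degree $[U:U']<\infty$, so $\int_{\mathcal N'}\eta=\pm[U:U']$ by Lemma~\ref{lem:integral}. Let $y\in H_3(Z;\mathbb Q)$ be the image of $[\mathcal N']$ under the smooth map $\mathcal N'\to Z$.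

Suppose $[\mathcal N]$ maps to zero in $H_3(\Gamma\backslash\mathcal P;\mathbb Q)$. The compositions $\mathcal N'\to Z\to\Gamma\backslash\mathcal P$ and $\mathcal N'\to\mathcal N\to\Gamma\backslash\mathcal P$ agree, so $\operatorname{pr}_*y$ is the image of $[U:U']\,[\mathcal N]$, which is zero. By Lemma~\ref{lem:transfer}, $\sum_gg_*y=0$. Pairing with the de Rham class of $\eta$, which is $G$-invariant, gives $0=|G|\int_{\mathcal N'}\eta\ne0$. This contradiction shows that the generator $[\mathcal N]$ of $H_3(U\backslash\mathcal P;\mathbb Q)$ has nonzero image.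
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $z\in H_3(X;\mathbb Z)$ be as in Proposition~\ref{prop:lift}. By that proposition and Proposition~\ref{prop:detect}, $(h\circ\Phi)_*z\neq0$ in $H_3(\Gamma\backslash\mathcal P;\mathbb Q)$. By Proposition~\ref{prop:spherical}, $\Phi_*z$ is the Hurewicz image of some $\zeta\in\pi_3(\mathcal M_{\sec\ge0}(Y),x_0)$. For every $\operatorname{Diff}(Y)$-invariant space of metrics $\mathcal S\supset\mathcal R_{\sec\ge0}(Y)$, the map $h$ on $\mathcal M_{\sec\ge0}(Y)$ is the composition of continuous maps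
\[
\mathcal M_{\sec\ge0}(Y)\to\mathcal S/\operatorname{Diff}(Y)\to\mathcal M(Y)\to\Gamma\backslash\mathcal P .
\]
The image of $\zeta$ in $H_3(\Gamma\backslash\mathcal P;\mathbb Q)$ is nonzero, so its images in the third rational homology of the first three spaces are nonzero. Let $\mathcal M'$ be $\mathcal M_{\sec\ge0}(Y)$ or $\mathcal S/\operatorname{Diff}(Y)$, with base point the class of the product metric. The Hurewicz map induces a linear map $\pi_3(\mathcal M')\otimes\mathbb Q\to H_3(\mathcal M';\mathbb Q)$ that does not kill the image of $\zeta\otimes1$; hence $\pi_3(\mathcal M')\otimes\mathbb Q\ne0$. Finally $H^3(\mathcal M';\mathbb Q)=\operatorname{Hom}(H_3(\mathcal M';\mathbb Q),\mathbb Q)\neq0$ by the universal coefficient theorem. \qed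

\begin{thebibliography}{9}

\bibitem{bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{source}
\emph{Moduli Spaces of Nonnegatively Curved Metrics on Closed Manifolds and RCD Spaces},
\texttt{https://www.math.kit.edu/\allowbreak iag5/\allowbreak\textasciitilde tuschmann/\allowbreak seite/\allowbreak publikationen/\allowbreak media/\allowbreak tohokuproceedingsfinal.pdf}

\end{thebibliography}
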